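# Shifts that move a finite set of integers: halving gaps, Fibonacci gaps, and the base $\varphi$

Throughout, $\mathbb N$ is the set of positive integers, $[u,v)$ for integers $u\le v$ means $\{x\in\mathbb Z: u\le x<v\}$, and $x^+=\max(x,0)$. The logarithm $\ln$ is natural and $\log_\varphi x=\ln x/\ln\varphi$.

## 1. Displacement, deficiency, and Fibonacci numbers

**Definition (displacement).** For a finite set $A\subseteq\mathbb Z$ and $d\in\mathbb Z$ put
$$\Delta_A(d)=|(A+d)\setminus A| ,$$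
the number of elements by which $A$ moves out of itself when translated by $d$.

Equivalently, $\Delta_A(d)$ is the number of $a\in A$ with $a+d\notin A$. For $d>0$ there is a convenient way to compute it. Cut $A$ into maximal arithmetic progressions of difference $d$ ("$d$-chains"). Each chain has exactly one last element, and the last elements are exactly the $a\in A$ with $a+d\notin A$. So $\Delta_A(d)$ is the number of $d$-chains of $A$.

**Example.** Let $A_*=\{6,7,9,10,11\}$.

| $d$ | $d$-chains of $A_*$ | $\Delta_{A_*}(d)$ |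
|---|---|---|
| 1 | $\{6,7\},\{9,10,11\}$ | 2 |
| 2 | $\{6\},\{7,9,11\},\{10\}$ | 3 |
| 3 | $\{6,9\},\{7,10\},\{11\}$ | 3 |
| 4 | $\{6,10\},\{7,11\},\{9\}$ | 3 |

Two facts will be used all the time:
$$\Delta_A(-d)=\Delta_A(d),\qquad \Delta_A(d_1+d_2)\le\Delta_A(d_1)+\Delta_A(d_2).\tag{1}$$
For the first, both sides equal $|A|-|A\cap(A+d)|$, because $|A\cap (A-d)|=|(A+d)\cap A|$. For the second, suppose $a\in A$ and $a+d_1+d_2\notin A$. Either $a+d_1\notin A$, which happens for $\Delta_A(d_1)$ elements $a$, or $a+d_1\in A$ and $(a+d_1)+d_2\notin A$, which happens for at most $\Delta_A(d_2)$ elements $a$.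

**Definition (maximal displacement and deficiency).** For a finite nonempty set $D$ of integers put $\mu_A(D)=\max_{d\in D}\Delta_A(d)$. We call $|D|-\mu_A(D)$ the deficiency of the pair $(A,D)$.

**Example.** With $D=\{1,2,3,4\}$ the table gives $\mu_{A_*}(D)=3$, so the deficiency is $1$. If instead $A=[0,\ell)$ is an interval with $\ell\ge N$ and $D=\{1,\dots,N\}$, then $\Delta_A(d)=d$ for $d\le N$. So $\mu_A(D)=N$ and the deficiency is $0$.

**Definition (extremal relative deficiency).** For $K>0$ let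
$$g(K)=\sup\Big\{1-\frac{\mu_A(D)}{|D|}\;:\;A\subset\mathbb Z\text{ finite},\ D\subset\mathbb N\text{ finite nonempty},\ |A|\ge K|D|\Big\}.$$

**Example.** The pair $(A_*,\{1,2,3,4\})$ has $|A_*|=\frac54|D|$ and relative deficiency $\frac14$, so $g(5/4)\ge\frac14$. Since $\mu_A(D)\ge0$, always $g(K)\le1$.

**Fibonacci numbers.** Let $F_1=F_2=1$, $F_{j+2}=F_{j+1}+F_j$, so $1,1,2,3,5,8,13,21,\dots$, and let $\varphi=\frac{1+\sqrt5}2$. We need these textbook facts: $\varphi^2=\varphi+1$; hence $1/\varphi=\varphi-1$ and $1-\varphi^{-2}=\varphi^{-1}$; also $\sum_{j=1}^nF_j=F_{n+2}-1$ and $F_n\le\varphi^{n-1}$, both by induction. For instance $1+1+2+3+5=12=F_7-1$.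

## 2. Must some $d\in D$ displace $|D|-O(1)$ elements?

The problem comes from the slides "On the Number of Popular Differences" (http://www.fields.utoronto.ca/av/slides/07-08/combinatorics/lev/download.pdf). In plain words: if you are given $|D|$ different positive shifts, and $A$ is much larger than $D$, must one of the shifts throw about $|D|$ elements of $A$ out of $A$? Precisely:

> Do there exist absolute constants $c>0$ and $C\ge0$ such that for every finite $A\subseteq\mathbb Z$ and every finite nonempty $D\subseteq\mathbb N$ with $|D|<c|A|$ there is $d\in D$ with $|(A+d)\setminus A|\ge|D|-C$?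

In the language above: does $|D|<c|A|$ force the deficiency to be $O(1)$? We shall see that the answer is no. We shall then determine, up to a constant factor, how large the deficiency can be: it is of order $|D|\,\varphi^{-|A|/|D|}$.

## 3. One shift, two shifts, and what averaging gives

**One shift.** If $A\ne\emptyset$ and $d>0$, then $A$ has at least one $d$-chain, so $\Delta_A(d)\ge1$. With $|D|=1$ the deficiency is at most $0$.

**Two shifts.** $\Delta_A(d)=1$ means that $A$ is a single progression of difference $d$. If $|A|\ge2$, then $d$ is determined by $A$ as its smallest gap. So two different positive shifts cannot both have displacement $1$: with $|D|=2$ and $|A|\ge2$ we get $\mu_A(D)\ge2$.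

**Three shifts.** Take $A=\{4,5,7\}$ and $D=\{1,2,3\}$. The chains are $\{4,5\},\{7\}$ for $d=1$, $\{4\},\{5,7\}$ for $d=2$, and $\{4,7\},\{5\}$ for $d=3$. So $\mu_A(D)=2$ and a deficiency of $1$ already occurs.

**Averaging over $D$.** The first thing one tries in general is to average $\Delta_A(d)$ over $d\in D$. Let $B\subset\mathbb Z$ be finite with $|B|=\nu$, and let $D\subset\mathbb N$ with $|D|=N$. If $a\in B$ has exactly $u$ elements of $B$ above it, then at most $\min(u,N)$ elements $a'\in B$ satisfy $a'-a\in D$. Hence at most $\sum_{u=0}^{\nu-1}\min(u,N)$ pairs $(a,a')\in B^2$ have $a'-a\in D$, and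
$$\sum_{d\in D}\Delta_B(d)\ \ge\ N\nu-\sum_{u=0}^{\nu-1}\min(u,N)\ \ge\ \frac N2\min(\nu,N).\tag{2}$$
For the last step: if $\nu\le N$, the middle quantity is $N\nu-\frac{\nu(\nu-1)}2\ge\frac{N\nu}2$. If $\nu>N$, it is $N\nu-\frac{N(N-1)}2-N(\nu-N)=\frac{N(N+1)}2\ge\frac{N^2}{2}$.

So $|A|\ge|D|$ implies $\mu_A(D)\ge|D|/2$. Averaging stops exactly here. For $A$ a long interval and $D=\{1,\dots,N\}$ the average of $\Delta_A(d)=d$ is $\frac{N+1}2$, even though the maximum is $N$. The large shifts in $D$ must be treated separately from the small ones. Still, (2) will be useful in Section 7.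

## 4. Equal gaps fail, halving gaps give unbounded deficiency

Let $D=\{1,\dots,M\}$ and try to build a large $A$ with $\Delta_A(d)\le M-t$ for all $d\in D$. A long interval has $\Delta_A(d)=d$, so only the shifts $d=M-s$ with $0\le s<t$ are bad.

**Equal gaps.** The natural repair for $d=M$ is to leave a gap of length $t$ in every period: $A=\bigcup_{i=1}^n[iM+t,(i+1)M)$ with $2t\le M$. Now only $M-t$ residues mod $M$ are used, each by one chain, so $\Delta_A(M)=M-t$. But look at $d=M-t$. For $x=iM+y\in A$, $t\le y<M$, we have $x+d=(i+1)M+(y-t)$. This is outside $A$ iff $i=n$ or $y<2t$. So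
$$\Delta_A(M-t)=(M-t)+(n-1)t=M+(n-2)t ,$$
which is at least $M$ once $n\ge2$. Each of the $n-1$ gaps between blocks pays $t$, and all of them pay at the same shift.

**What one gap pays.** Suppose two consecutive gaps are $[iM,iM+r)$ and $[(i+1)M,(i+1)M+r')$ with $r'\le r$, and shift by $d=M-s$, $0\le s\le M$. The first gap lands on $[(i+1)M-s,(i+1)M-s+r)$ and covers $\min(r',r-s)^+$ points of the second gap. The uncovered part has size
$$r'-\min(r',r-s)^+=\min\big(r',(s-(r-r'))^+\big)=\text{length of the real interval }[0,s]\cap[r-r',\,r].\tag{3}$$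
(With $u=s-(r-r')$ we have $\min(r',r-s)^+=\min(r',r'-u)^+=(r'-u^+)^+=r'-\min(r',u^+)$.) So a gap is shielded by a larger preceding gap until $s$ reaches $r-r'$, and it has paid everything when $s=r$. Since the shift $M-s$ leaves a budget of about $s$, the total payment stays affordable if the intervals $[r-r',r]$ belonging to different gaps do not overlap. With $r=2r'$ these intervals are $[r',2r']$, and successive halving makes them adjacent. That is the construction.

**Theorem 1.** Let $n\ge2$, $t\ge1$ be integers, $M=2^nt$, and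
$$A=\bigcup_{i=1}^n\,[\,iM+2^{-i}M,\ (i+1)M\,)\subset\mathbb Z,\qquad D=\{1,2,\dots,M\}.$$
Then $|A|=(n-1)M+t$ and $\Delta_A(d)\le M-t=|D|-t$ for every $d\in D$. Consequently no constants $c>0$, $C\ge0$ as in the question exist.

For $n=2$, $t=1$ this is $M=4$ and $A=\{6,7\}\cup\{9,10,11\}=A_*$, with the table of Section 1.

*Proof.* **Step 1: the size.** $|A|=\sum_{i=1}^n(M-2^{-i}M)=nM-(M-2^{-n}M)=(n-1)M+t$.

**Step 2: what each row contributes.** Put $r_i=2^{-i}M$, so $r_i=2r_{i+1}$ and $r_n=t$. Fix $1\le d\le M$ and put $s=M-d\in[0,M)$. Let $x=iM+y\in A$ with $1\le i\le n$, $r_i\le y<M$.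

* If $y+d<M$, then $x+d=iM+(y+d)\in A$, since $y+d\ge r_i$.
* If $y+d\ge M$, i.e. $y\ge s$, then $x+d=(i+1)M+(y-s)$ with $0\le y-s<M$. This is not in $A$ iff $i=n$ or $y-s<r_{i+1}$.

So row $n$ contributes $M-\max(t,s)$. A row $i<n$ contributes at most the number of $y$ with $\max(r_i,s)\le y<s+r_{i+1}$, which is
$$\big(s+r_{i+1}-\max(r_i,s)\big)^+=\min(r_{i+1},\,s-r_{i+1})^+=\text{length of }[0,s]\cap[r_{i+1},r_i],$$
using $r_i=2r_{i+1}$.

**Step 3: the payments fit.** The intervals $[r_{i+1},r_i]$, $1\le i<n$, tile $[t,r_1]$. So the rows $i<n$ contribute together at most the length of $[0,s]\cap[t,r_1]$, which is at most $(s-t)^+$. Therefore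
$$\Delta_A(d)\le M-\max(t,s)+(s-t)^+=M-t .$$

**Step 4: no constants work.** Given $c>0$ and $C\ge0$, choose $n\ge2$ with $n-1\ge1/c$ and an integer $t>C$. Then $|D|=M\le c(n-1)M<c|A|$, while $\Delta_A(d)\le|D|-t<|D|-C$ for all $d\in D$. $\blacksquare$

## 5. The extremal deficiency has order $|D|\,\varphi^{-|A|/|D|}$

Theorem 1 gives relative deficiency $t/M=2^{-n}$ with $|A|/|D|$ slightly above $n-1$, so it loses a factor of $2$ per unit of $|A|/|D|$. The true factor is $\varphi$.

**Theorem 2.** There is an absolute constant $C_0$ such that for all $K>0$: $\ \varphi^{-K-4}\le g(K)\le C_0\,\varphi^{-K}$. In particular, for all finite $A\subset\mathbb Z$ and all finite nonempty $D\subset\mathbb N$,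
$$\mu_A(D)\ \ge\ |D|-C_0\,|D|\,\varphi^{-|A|/|D|},$$
and this is best possible up to the value of $C_0$.

**Corollary.** (i) For $0<\epsilon<1$: if $|A|\ge A_0(\epsilon)$ and $|D|\le(1-\epsilon)\ln\varphi\cdot|A|/\ln|A|$, then $\mu_A(D)\ge|D|$.

(ii) For every $\epsilon>0$ and $C\ge0$ there are $A,D$ with $|A|$ arbitrarily large, $|D|\le(1+\epsilon)\ln\varphi\cdot|A|/\ln|A|$ and $\mu_A(D)<|D|-C$.

So $\ln\varphi\cdot|A|/\ln|A|$ is the sharp asymptotic threshold, both for "$\mu_A(D)\ge|D|$" and for "$\mu_A(D)\ge|D|-O(1)$".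

Section 6 proves the lower bound for $g$, Sections 7–11 the upper bound, and Section 12 the Corollary.

## 6. Shrinking the gaps from both ends: a Fibonacci construction

In Theorem 1 the payment intervals $[r_{i+1},r_i]$ already tile, so a single decreasing sequence of gaps has no room left. But the gaps decrease only from the left end of $A$, and the right end is not used. Let the gaps shrink from the left end to the middle and grow again towards the right end. A left gap is compared with its larger left neighbor, a right gap with its larger right neighbor. Now there are two sequences, and their payment intervals can alternate. If the left gaps are (up to scale) $F_2,F_4,F_6,\dots$ and the right gaps $F_1,F_3,F_5,\dots$, counted from the middle outwards, then the pair $(F_j,F_{j+2})$ has payment interval $[F_{j+2}-F_j,F_{j+2}]=[F_{j+1},F_{j+2}]$. These intervals tile.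

**The set.** Let $n\ge4$, $t\ge1$ be integers, $M=tF_n$, $D=\{1,\dots,M\}$. Put $f_0=t$ and $f_j=tF_j$ for $1\le j\le n$. Let $p=\lfloor n/2\rfloor$ and $k=n-1=p+\lfloor(n-1)/2\rfloor$. Define

* $r_i=f_{2(p-i)}$ for $0\le i\le p$ (so $r_p=t$), and $r_i=t$ for $p\le i\le k-1$;
* $q_i=f_{2(i-p)+1}$ for $p\le i\le k$ (so $q_p=t$); $l_i=q_i-t$ for $p\le i\le k$, and $l_i=0$ for $1\le i\le p$;
* $G_0=(-\infty,r_0)$, $\ G_i=[iM-l_i,iM+r_i)$ for $0<i<k$, $\ G_k=[kM-l_k,\infty)$;
* $A=\mathbb Z\setminus\bigcup_iG_i=\bigcup_{i=0}^{k-1}[iM+r_i,(i+1)M-l_{i+1})$.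

**Example.** $n=5$, $t=1$: $M=5$, $p=2$, $k=4$, with $(r_0,r_1,r_2,r_3)=(3,1,1,1)$, $(q_2,q_3,q_4)=(1,2,5)$ and $(l_1,l_2,l_3,l_4)=(0,0,1,4)$. The gaps are $(-\infty,3),[5,6),[10,11),[14,16),[16,\infty)$, so
$$A=\{3,4\}\cup\{6,7,8,9\}\cup\{11,12,13\},\qquad|A|=9.$$
Chains: for $d=5$, $\{3,8,13\},\{4,9\},\{6,11\},\{7,12\}$; for $d=4$, $\{3,7,11\},\{4,8,12\},\{6\},\{9,13\}$; for $d=3$, $\{3,6,9,12\},\{4,7\},\{8,11\},\{13\}$; for $d=2$, $\{3\},\{4,6,8\},\{7,9,11,13\},\{12\}$; for $d=1$, three chains. So $\mu_A(D)=4=|D|-1$.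

**Step 1: sizes.** The $i$-th piece has length $M-r_i-l_{i+1}$. For $0\le i<p$ this is $M-r_i=M-f_{2(p-i)}$, which gives the indices $2,4,\dots,2p$. For $p\le i\le k-1$ it is $M-t-(q_{i+1}-t)=M-q_{i+1}=M-f_{2(i+1-p)+1}$, which gives the indices $3,5,\dots,2(k-p)+1$. Here $\{2p,\,2(k-p)+1\}=\{n,n-1\}$. So the lengths are $M-f_j\ge0$ for $j=2,\dots,n$, each once (the one with $j=n$ is $0$). In particular the gaps are disjoint and in order, and
$$|A|=(n-1)M-t(F_{n+2}-2)>(n-4)M,$$
since $\sum_{j=2}^nF_j=F_{n+2}-2$ and $F_{n+2}=2F_n+F_{n-1}\le3F_n$.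

**Claim.** $\Delta_A(d)\le M-t$ for $1\le d\le M$.

*Proof.* Let $s=M-d$, so $0\le s<M$.

**Step 2: bound $\Delta_A(d)$ by gap sizes and overlaps.** We count $y\notin A$ with $y-d\in A$. If $y\in G_0$, then $y-d\in G_0$, so such $y$ lie in $G_i$ with $i\ge1$. For $0<i<k$ the points of $G_i\cap(G_{i-1}+d)$ do not count, so $G_i$ contributes at most $|G_i|-|G_i\cap(G_{i-1}+d)|$. For $i=k$: $A$ lies below $kM-l_k$, so $y-d\in[kM-l_k-d,kM-l_k)$. That leaves $d$ candidates $y\in[kM-l_k,kM-l_k+d)$, from which we remove those in $G_{k-1}+d$. Since $G_{k-1}$ lies below $kM-l_k$, the set $G_k\cap(G_{k-1}+d)$ is contained in that range of candidates. So $G_k$ contributes at most $d-|G_k\cap(G_{k-1}+d)|$. Together,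
$$\Delta_A(d)\le d+\sum_{0<i<k}|G_i|-\sum_{i=1}^k|G_i\cap(G_{i-1}+d)|.\tag{4}$$

**Step 3: the overlaps on the left.** Let $1\le i\le p$. Then $i<k$, $l_i=0$, $G_i=[iM,iM+r_i)$, and $G_{i-1}+d\supseteq[iM-s,iM-s+r_{i-1})$ (equality if $i\ge2$; for $i=1$ the left side is a half-line). So the overlap has size at least
$$\min(r_i,r_{i-1}-s)^+=r_i-\min\big(r_i,(s-(r_{i-1}-r_i))^+\big),$$
by the computation in (3).

**Step 4: the overlaps on the right.** Let $p<i\le k$. Since $1\le p\le i-1\le k-1$, we have $r_{i-1}=t$ and $G_{i-1}+d=[iM-s-l_{i-1},iM-s+t)$, while $G_i\supseteq[iM-l_i,iM+t)$. The overlap runs at least from $\max(iM-l_i,\,iM-s-l_{i-1})$ to $iM-s+t$. Because $l_i+t=q_i$ and $l_{i-1}+t=q_{i-1}$, its size is at least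
$$\min(q_i-s,q_{i-1})^+=q_{i-1}-\min\big(q_{i-1},(s-(q_i-q_{i-1}))^+\big).$$

**Step 5: put them into (4).** We have $|G_i|=r_i$ for $0<i\le p$ and $|G_i|=l_i+t=q_i$ for $p\le i<k$. Hence
$$\sum_{0<i<k}|G_i|-\sum_{i=1}^pr_i-\sum_{i=p+1}^{k}q_{i-1}=\sum_{i=p+1}^{k-1}q_i-\sum_{i=p}^{k-1}q_i=-q_p=-t .$$
The middle gap has been matched with both neighbors, and this produces the gain $t$. The consecutive pairs are $(r_i,r_{i-1})=(f_j,f_{j+2})$ with $j=2(p-i)\in\{0,2,\dots,2p-2\}$, and $(q_{i-1},q_i)=(f_j,f_{j+2})$ with $j\in\{1,3,\dots,2(k-p)-1\}$. Together $j$ runs once through $0,1,\dots,n-2$. So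
$$\Delta_A(d)\le M-s-t+\sum_{j=0}^{n-2}\lambda_j(s),\qquad\lambda_j(s)=\min\big(f_j,(s-(f_{j+2}-f_j))^+\big).$$

**Step 6: the payments fit.** $\lambda_j(s)$ is the length of $[0,s]\cap[f_{j+2}-f_j,f_{j+2}]$. The interval $[f_{j+2}-f_j,f_{j+2}]$ is $[0,t]$ for $j=0$, because $f_2=f_0=t$, and $[f_{j+1},f_{j+2}]$ for $1\le j\le n-2$. Since $f_2=t$, these intervals have disjoint interiors. Hence $\sum_j\lambda_j(s)\le s$ and $\Delta_A(d)\le M-t$. $\square$

**Lower bound in Theorem 2.** Given $K>0$, take $n=\lceil K\rceil+4$. Then $|A|>(n-4)M\ge K|D|$ and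
$$1-\frac{\mu_A(D)}{|D|}\ge\frac tM=\frac1{F_n}\ge\varphi^{-(n-1)}\ge\varphi^{-K-4}.$$

## 7. Reduction to shifts in $\{1,\dots,L\}$ with $L<2|D|$

We turn to the upper bound. Let $|D|=N$ and $\mu_A(D)=N-\delta$. We must bound $\delta$ from above, so assume $\delta\ge1$, and put $m=N-\delta\ge0$.

The set $D$ is arbitrary and its elements may be much larger than $N$. One way this happens is dilation: $\Delta_{gA}(gd)=\Delta_A(d)$, so $(gA,gD)$ is as good an example as $(A,D)$. The next proposition says that, when $|A|\ge8N$, dilation is essentially the only way.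

**Proposition 3.** If $|A|\ge8N$, there are $g\ge1$, $D'\subset\mathbb N$ with $D=gD'$, and $A'\subset\mathbb Z$ with $|A'|>|A|-N$ such that, with $L=\max D'$:

* $N\le L<2N$;
* $\Delta_{A'}(d)\le N-\delta$ for $d\in D'$;
* $\Delta_{A'}(d)\le4N$ for all $1\le d\le L$.

*Proof.* Recall $kX=X+\dots+X$ ($k$ summands) for a subset $X$ of an abelian group; for $X=\{-1,0,1\}$ in $\mathbb Z/4$, for example, $2X=\mathbb Z/4$.

**Step 1: fold $A$ modulo the largest shift, so that few classes are occupied.** Let $\mathcal L=\max D$, $G=\mathbb Z/\mathcal L$, and for $x\in G$ let $f(x)$ be the number of elements of $A$ in the class $x$. Let $P=|\operatorname{supp}f|$. The largest element $a$ of $A$ in each nonempty class has $a+\mathcal L\notin A$, so $P\le\Delta_A(\mathcal L)\le m$.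

**Step 2: transfer $\Delta_A$ to $G$.** Put
$$E(x)=\sum_{y\in G}(f(y)-f(y+x))^+=\frac12\sum_{y\in G}|f(y)-f(y+x)| .$$
The two forms agree because $\sum_y(f(y)-f(y+x))=0$. From the second form $E(-x)=E(x)$ (substitute $y\mapsto y-x$) and $E(x+x')\le E(x)+E(x')$ (triangle inequality). Moreover $E(d\bmod\mathcal L)\le\Delta_A(d)$. Indeed the $a\in A$ of class $y$ with $a+d\in A$ inject into the elements of $A$ of class $y+d$. So at least $(f(y)-f(y+d))^+$ elements of class $y$ leave $A$.

**Step 3: few classes have small $E$.** Since $u-(u-v)^+=\min(u,v)$,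
$$\sum_{x\in G}(|A|-E(x))=\sum_{y}\sum_x\min(f(y),f(y+x))\le\sum_yf(y)\cdot P=|A|P,$$
because for fixed $y$ only $P$ values of $x$ have $f(y+x)\ne0$. Every $x$ with $E(x)\le|A|/2$ contributes at least $|A|/2$ to the left side, and all terms are nonnegative. So $\#\{x:E(x)\le|A|/2\}\le2P\le2m<2N$.

**Step 4: find a subgroup.** Let $X\subset G$ be the image of $D\cup(-D)\cup\{0\}$. Since $D\subset\{1,\dots,\mathcal L\}$ maps injectively to $G$, $|X|\ge N$. On $X$ we have $E\le m$, so on $4X$ we have $E\le4m<4N\le|A|/2$. By Step 3, $|4X|<2N$. Suppose there were $z\in3X\setminus2X$. Then $z+X$ and $X$ are disjoint, since $z+x=x'$ would give $z=x'-x\in X-X=2X$. Both lie in $4X$ (as $0\in X$), so $|4X|\ge2|X|\ge2N$, a contradiction. So $3X=2X$, hence $4X=3X+X=2X+X=3X=2X$, i.e. $2X+2X=2X$. As $2X=-2X$ contains $0$, $\Gamma:=2X$ is a subgroup of $G$. It contains $X$, and $|\Gamma|<2N$.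

Subgroups of $\mathbb Z/\mathcal L$ are cyclic: $\Gamma=g\mathbb Z/\mathcal L\mathbb Z$ with $g=\mathcal L/|\Gamma|$. So all elements of $D$ are divisible by $g$. Put $D'=\{d/g:d\in D\}$; then $L=\max D'=\mathcal L/g=|\Gamma|<2N$, and $L\ge|D'|=N$.

**Step 5: control all shifts $gd$ with $d\le L$.** Let $1\le d\le L$. Since $gd\bmod\mathcal L$ lies in $\Gamma=2X$, we can write $d=s_1+s_2+jL$ with $s_1,s_2\in D'\cup(-D')\cup\{0\}$ and $j\in\mathbb Z$. Replacing $\pm L$ by $0$ (and changing $j$) we may take $|s_1|,|s_2|\le L-1$. Then $jL=d-s_1-s_2$ lies between $1-2(L-1)>-2L$ and $L+2(L-1)<3L$, so $-1\le j\le2$. By (1), with $\Delta_A(0)=0$ and $gL=\mathcal L\in D$,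
$$\Delta_A(gd)\le\Delta_A(gs_1)+\Delta_A(gs_2)+|j|\,\Delta_A(gL)\le4m .$$

**Step 6: one class modulo $g$ carries almost all of $A$.** For $0\le r<g$ let $A_r=\{x:gx+r\in A\}$. Then $\Delta_A(gd)=\sum_r\Delta_{A_r}(d)$. Sum over $d\in D'$ and apply (2) to each $A_r$ and $D'$:
$$\frac N2\sum_r\min(|A_r|,N)\le\sum_{d\in D'}\Delta_A(gd)\le Nm<N^2 ,\qquad\text{so}\qquad\sum_r\min(|A_r|,N)<2N .$$
If all $|A_r|$ were less than $N$, the last sum would be $|A|\ge8N$. So some $A_r$ has at least $N$ elements and contributes $N$. The others then contribute less than $N$ together, so each has fewer than $N$ elements and their total size is less than $N$. Let $A'$ be the large one. Then $|A'|>|A|-N$, and $\Delta_{A'}(d)\le\Delta_A(gd)$ is at most $m=N-\delta$ for $d\in D'$ and at most $4m\le4N$ for $1\le d\le L$. $\square$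

## 8. Rows, holes, and a budget inequality

From now on write $A,D$ for $A',D'$. So $D\subset\{1,\dots,L\}$, $L\in D$, $|D|=N$, $w:=L-N\ge0$, $L<2N$, $\Delta_A\le N-\delta$ on $D$, and $\Delta_A\le4N$ on $\{1,\dots,L\}$.

**Definition (rows and holes).** Let $R_i=[iL,(i+1)L)$ be the $i$-th row, $H=\mathbb Z\setminus A$ the set of holes, $H_i=H\cap R_i$, $h_i=|H_i|$ and $a_i=L-h_i=|A\cap R_i|$. Let $S=\{0\le s\le L-1:L-s\in D\}$. Then $0\in S$, and exactly $w$ integers of $[0,L-1]$ are not in $S$. For $s\in S$ put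
$$e_i(s)=\#\{z\in H_i:z-(L-s)\in A\},\qquad\hat e_i(s)=\#\{z\in H_i:z+(L-s)\in A\}.$$
So $e_i(s)$ counts the holes of row $i$ that are hit by $A+(L-s)$, and $\hat e_i(s)$ counts those hit by $A-(L-s)$.

**Example.** For $A_*$ and $L=4$, $D=\{1,2,3,4\}$: $w=0$, $\delta=1$, $H_1=\{4,5\}$, $H_2=\{8\}$, and $h_i=4$ for all other $i$. For $s=2$ the shift is $2$: the hole $8$ is hit by $6+2$, so $e_2(2)=1$, while $e_1(2)=0$.

In the constructions, a hole on the left was compared with the row before it and a hole on the right with the row after it. The next lemma does the same for any $A$: cut at a row $c$, count hits from the left up to $c$ and hits from the right beyond it.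

**Lemma 4.** For every row $c$ and every $s\in S$:
$$\sum_{i\le c}e_i(s)+\sum_{i>c}\hat e_i(s)\ \le\ s+h_c-w-\delta.\tag{5}$$
In particular ($s=0$), $h_c\ge w+\delta$ and $a_c\le N-\delta$ for every $c$.

*Check on the example.* With $c=2$, $s=2$: the left side is $e_2(2)=1$ and the right side is $2+1-0-1=2$. With $c=2$, $s=0$: the left side is $0$ and the right side is $0$.

*Proof.* Let $d=L-s$ and $Z=(c+1)L$. We split $\Delta_A(d)=\#\{z\in H:z-d\in A\}$ at $Z$. The part with $z<Z$ is $\sum_{i\le c}e_i(s)$. For the part with $z\ge Z$ we turn hits from the left into hits from the right by telescoping: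
$$\sum_{z\ge Z}\big(1_A(z-d)-1_A(z)\big)=|A\cap[Z-d,\infty)|-|A\cap[Z,\infty)|=|A\cap[Z-d,Z)|\ge d-h_c ,$$
since $[Z-d,Z)\subset R_c$. A term of this sum is $+1$ when $z\in H$, $z-d\in A$, and $-1$ when $z\in A$, $z-d\in H$. Writing $x=z-d$ in the second case,
$$\#\{z\ge Z:z\in H,\,z-d\in A\}=|A\cap[Z-d,Z)|+\#\{x\ge Z-d:x\in H,\,x+d\in A\}\ge d-h_c+\sum_{i>c}\hat e_i(s).$$
Since $N=L-w$ and $d=L-s\in D$,
$$L-w-\delta=N-\delta\ge\Delta_A(d)\ge L-s-h_c+\sum_{i\le c}e_i(s)+\sum_{i>c}\hat e_i(s),$$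
which is (5). For $s=0$ the left side of (5) is nonnegative, so $h_c\ge w+\delta$ and $a_c=L-h_c\le L-w-\delta=N-\delta$. $\square$

Because every row has $a_c\le N$, bounding $|A|$ means bounding the number of rows that meet $A$ substantially.

## 9. How many rows can have about the same number of holes

**Lemma 5.** If $p<q$ and $p\le i\le q$, then $h_i<h_p+h_q$.

*Proof.* Each $z\in H_j$ has $z-L\in A$, or $z-L\in H_{j-1}$; so $h_j-h_{j-1}\le e_j(0)$. Summing, and using (5) with $c=q$, $s=0$, we get $h_i\le h_p+\sum_{p<j\le q}e_j(0)\le h_p+h_q-w-\delta<h_p+h_q$. $\square$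

**Lemma 6.** If $\eta>0$ and $14\eta\le L$, at most $32$ rows satisfy $\eta\le h_i<2\eta$.

*Proof.* Call these rows the family. Each has $h_i<L$, so meets $A$, and there are finitely many, say $\ell$. We may assume $\ell\ge2$; let $p$ and $q$ be the first and last. By Lemma 4, $w<h_q<2\eta$. By Lemma 5, $h_j<4\eta$ for $p\le j\le q$.

Let $S'=S\cap[0,14\eta)$. There are at least $14\eta$ integers in $[0,14\eta)$, all at most $L-1$, and at most $w$ of them are missing from $S$. So $|S'|\ge14\eta-w>12\eta$.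

Take a row $i>p$ of the family and $z\in H_i$. The points $z-L+s$, $0\le s<14\eta\le L$, lie in $R_{i-1}\cup R_i$, which contains $h_{i-1}+h_i<4\eta+2\eta=6\eta\le|S'|/2$ holes. So for at least $|S'|/2$ values $s\in S'$ the point $z-(L-s)$ is in $A$, and $\sum_{s\in S'}e_i(s)\ge h_i|S'|/2\ge\eta|S'|/2$. Sum over the $\ell-1$ such rows and use (5) with $c=q$:
$$(\ell-1)\,\eta\,\frac{|S'|}2\le\sum_{s\in S'}(s+h_q)<\sum_{s\in S'}(14\eta+2\eta)=16\eta|S'| .$$
So $\ell-1<32$, i.e. $\ell\le32$. $\square$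

**Lemma 7.** $\displaystyle\sum_{i:\,h_i>L/28}a_i\le224N$.

*Proof.* $\sum_ia_ih_i$ counts pairs $(x,y)$ with $x\in A\cap R_i$ and $y\in R_i\setminus A$ for some $i$. Such pairs have $1\le|x-y|\le L-1$, and for each $d\ne0$ the number of $x\in A$ with $x+d\notin A$ is $\Delta_A(|d|)$. So $\sum_ia_ih_i\le2\sum_{d=1}^{L-1}\Delta_A(d)\le8NL$. Restrict to rows with $h_i>L/28$ and divide by $L/28$. $\square$

**What one scale at a time gives.** Lemmas 4–7 already bound $\delta$ exponentially, and it is instructive to see why they do not suffice. If some row has $h_i\le L/28$, let $p\le q$ be the first and last such rows. By Lemma 5, all $h_i$ with $p\le i\le q$ are less than $L/14$; let $\sigma$ be their minimum. The scales $\eta=2^k\sigma$ with $k\ge0$, $14\eta\le L$ number at most $1+\log_2(L/\sigma)$ and cover $[\sigma,L/14)$. So $q-p+1\le32(1+\log_2(L/\sigma))$ by Lemma 6. Since $\sigma\ge\delta$ and $L<2N$, this and Lemma 7 give $|A|\le N(32\log_2(N/\delta)+O(1))$, i.e. $\delta\le O(1)\cdot N\cdot2^{-|A|/(32N)}$.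 The base is $2^{1/32}$ rather than $\varphi$. Lemma 6 uses the budget (5) for one scale of $s$ at a time and spends all of it there, so rows at different scales are never made to share. To reach $\varphi$ we must combine all $s$ in a single inequality. Lemmas 6 and 7 will remain as tools for the error terms.

## 10. The weight $1/(s(s+1))$ and the cost of one row

**Which weight.** In the constructions, a row with $x$ holes next to a row with $y>x$ holes pays $\min(x,(s-(y-x))^+)$ at the shift $L-s$, by (3). This is $\int_{y-x}^y1_{u\le s}\,du$. Against the weight $ds/s^2$ it costs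
$$\int_0^\infty\min\big(x,(s-(y-x))^+\big)\frac{ds}{s^2}=\int_{y-x}^y\Big(\int_u^\infty\frac{ds}{s^2}\Big)du=\int_{y-x}^y\frac{du}u=-\ln\Big(1-\frac xy\Big),$$
which depends only on the ratio $x/y$. The budget $s$ has total weight $\int_\sigma^Ls\,ds/s^2=\ln(L/\sigma)$. Lemma 8 shows that, up to error terms, a row in an arbitrary configuration cannot pay less than $-\ln(1-x/y)$. The discrete weight $\frac1{s(s+1)}=\frac1s-\frac1{s+1}$ is chosen so that sums telescope.

**Lemma 8.** Let $X\subset\tilde Y\subset\mathbb Z/L$, $|X|=x\ge1$, $|\tilde Y|=\tilde y$; let $1\le\sigma\le T\le L-1$ be integers and let $E$ be a set of at most $w$ integers. With $B=\tilde y(1+T/L)+\sigma+w$,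
$$\sum_{s\in[\sigma,T]\setminus E}\frac{\#\{z\in X:z+s\notin\tilde Y\}}{s(s+1)}\ \ge\ -\ln\Big(1-\frac xB\Big)-\frac x{T+1},$$
where $[\sigma,T]$ means the integers $s$ with $\sigma\le s\le T$. The same holds with $z-s$ in place of $z+s$.

*Proof.* **Step 1: one element $z$.** Let $v(z)=\#\{1\le s\le T:z+s\in\tilde Y\}$. At most $b:=w+v(z)$ values $s\in[\sigma,T]$ lie in $E$ or have $z+s\in\tilde Y$. The weights decrease in $s$, so the remaining values have the least total weight when the removed ones are the first $b$. Since $\sum_{s=a}^T\frac1{s(s+1)}=\frac1a-\frac1{T+1}$, the remaining weight is at least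
$$\frac1{\sigma+w+v(z)}-\frac1{T+1}.$$
If $\sigma+w+v(z)>T$, this expression is at most $0$ and the bound is trivial. Summing over $z\in X$, the left side of the lemma is at least $\sum_{z\in X}\frac1{\sigma+w+v(z)}-\frac x{T+1}$.

**Step 2: bound the $v(z)$ by an ordering.** The average of $|\tilde Y\cap\{b_0,\dots,b_0+T-1\}|$ over $b_0\in\mathbb Z/L$ is $T\tilde y/L$, so we can choose $b_0$ for which it is at most $T\tilde y/L$. Give each point of $\mathbb Z/L$ its offset in $\{0,\dots,L-1\}$ from $b_0$, and list $X=\{z_1,\dots,z_x\}$ by increasing offset. Let $o_j$ be the offset of $z_j$. Among $z_j+1,\dots,z_j+T$: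

* the points $z_j+s$ with $o_j+s\le L-1$ have offset greater than $o_j$. The elements $z_1,\dots,z_j$ of $\tilde Y$ do not, so at most $\tilde y-j$ of these points are in $\tilde Y$;
* the points with $o_j+s\ge L$ have offset $o_j+s-L\in[0,T-1]$, so they lie in $\{b_0,\dots,b_0+T-1\}$ and at most $T\tilde y/L$ of them are in $\tilde Y$.

So $v(z_j)\le\tilde y-j+T\tilde y/L$, i.e. $\sigma+w+v(z_j)\le B-j$. Here $B-j\ge B-x\ge\sigma>0$.

**Step 3: sum.** Since $u\mapsto1/(B-u)$ is increasing on $[0,x]$,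
$$\sum_{z\in X}\frac1{\sigma+w+v(z)}\ge\sum_{j=1}^x\frac1{B-j}\ge\int_0^x\frac{du}{B-u}=-\ln\Big(1-\frac xB\Big).$$
For the last assertion, replace $X,\tilde Y$ by $-X,-\tilde Y$. $\square$

**Why the golden ratio appears.** Ignore all errors for a moment. Let $\Lambda=\ln(L/\sigma)$ and let the rows have ratios $\theta_i=x_i/y_i$. The budget gives $\sum_i-\ln(1-\theta_i)\le\Lambda$. The ratios multiply: going from about $L$ holes down to $\sigma$ on the left and back up on the right gives $\sum_i-\ln\theta_i\le2\Lambda$. So for any $\lambda>0$ we have $\sum_i(-\ln(1-\theta_i)-\lambda\ln\theta_i)\le(1+2\lambda)\Lambda$. If every $\theta_i=\varphi^{-2}$, then $-\ln(1-\theta_i)=\ln\varphi$ and $-\ln\theta_i=2\ln\varphi$, so $n=\Lambda/\ln\varphi$ rows exhaust both budgets at once. This suggests choosing $\lambda$ so that the minimum of the summand is at $\varphi^{-2}$.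

**Lemma 9.** Let $\lambda=1/\varphi$ and $\kappa=\sqrt5\ln\varphi$. For $0<\theta<1$: $\ -\ln(1-\theta)\ge\kappa+\lambda\ln\theta$.

*Proof.* The function $-\ln(1-\theta)-\lambda\ln\theta$ is convex on $(0,1)$, with derivative $\frac1{1-\theta}-\frac\lambda\theta$. The derivative vanishes at $\theta=\frac\lambda{1+\lambda}=\frac{1/\varphi}{\varphi}=\varphi^{-2}$. Since $1-\varphi^{-2}=\varphi^{-1}$, the minimum is $\ln\varphi+2\lambda\ln\varphi=(1+2\lambda)\ln\varphi$, and $1+2\lambda=1+2(\varphi-1)=2\varphi-1=\sqrt5$. $\square$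

## 11. Adding up all rows: the upper bound for $g$

We keep the setting of Section 8 and bound $|A'|$.

**Step 1: isolate the rows with few holes.** If no row has $h_i\le L/28$, then $|A'|=\sum_ia_i\le224N$ by Lemma 7. Otherwise let $p\le q$ be the first and last rows with $h_i\le L/28$ (such rows meet $A'$, so there are finitely many). By Lemma 5, $h_i<L/14$ for $p\le i\le q$. Let $c\in[p,q]$ minimize $h_i$ over $[p,q]$, and put $\sigma=h_c$. By Lemma 4, $\sigma\ge w+\delta\ge1$.

**Step 2: pair each row with a neighbor on the side away from $c$.** Let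
$$I=\{p+1,\dots,c\}\cup\{c+1,\dots,q-1\},\qquad n=|I|\ge q-p-1 .$$
For $i\in I$ put $x_i=h_i$, $T_i=\lfloor\sqrt{x_iL}\rfloor$, and

* if $i\le c$ ("left"): $y_i=h_{i-1}$, $t_i=e_i(0)$, $\mathrm{loss}_i=e_i$;
* if $i>c$ ("right"): $y_i=h_{i+1}$, $t_i=\hat e_i(0)$, $\mathrm{loss}_i=\hat e_i$.

All rows occurring here lie in $[p,q]$, so $x_i,y_i\in[\sigma,L/14)$. As $x_i\le L$ is an integer, $x_i\le T_i$; and $\sqrt{x_iL}<L$. So $\sigma\le x_i\le T_i\le L-1$. By (5) for the row $c$ with $s=0$, $\sum_{i\in I}t_i\le\sigma$.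

**Step 3: pass to residues modulo $L$.** Let $X_i,Y_i\subset\mathbb Z/L$ be the residues of $H_i$ and of $H_{i-1}$ (left) or $H_{i+1}$ (right), and let $\tilde Y_i=X_i\cup Y_i$. A residue in $X_i\setminus Y_i$ comes from a hole $z\in H_i$ with $z-L\in A$ (left) or $z+L\in A$ (right), so $|X_i\setminus Y_i|=t_i$ and $|\tilde Y_i|=y_i+t_i$.

Let $z\in H_i$ and $1\le s\le L-1$. For a left row, $z-L+s$ lies in $R_{i-1}\cup R_i$ and has residue $z+s$; if this residue is not in $\tilde Y_i$, the point is not a hole, so it is in $A$. For a right row, the same holds for $z+L-s\in R_i\cup R_{i+1}$ and the residue $z-s$. So for $s\in S$, $s\ge1$,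
$$\mathrm{loss}_i(s)\ge\#\{z\in X_i:z\pm s\notin\tilde Y_i\}\qquad(+\text{ for left rows},\ -\text{ for right rows}).$$

**Step 4: lower bound for the weighted loss of one row.** Apply Lemma 8 with $T=T_i$ and $E=[\sigma,T_i]\setminus S$, so $|E|\le w$, and put
$$B_i=(y_i+t_i)(1+T_i/L)+\sigma+w,\qquad\theta_i=x_i/B_i .$$
Since $x_i\le|\tilde Y_i|<B_i$, Lemma 9 applies to $\theta_i$. The losses are nonnegative, so we may extend the sum to all of $S\cap[\sigma,L-1]$:
$$\sum_{s\in S\cap[\sigma,L-1]}\frac{\mathrm{loss}_i(s)}{s(s+1)}\ \ge\ \kappa+\lambda\ln\frac{x_i}{B_i}-\frac{x_i}{T_i+1}.\tag{6}$$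

**Step 5: replace $B_i$ by $y_i$.** Since $w\le\sigma$,
$$\frac{B_i}{y_i}\le\Big(1+\frac{t_i}{y_i}\Big)\Big(1+\frac{T_i}L\Big)+\frac{2\sigma}{y_i}\le\Big(1+\frac{t_i}{y_i}\Big)\Big(1+\frac{T_i}L\Big)\Big(1+\frac{2\sigma}{y_i}\Big),$$
so $\ln(B_i/y_i)\le\frac{t_i}{y_i}+\frac{T_i}L+\frac{2\sigma}{y_i}$. The choice of $T_i$ balances the two errors that involve it: $T_i/L\le\sqrt{x_i/L}$, and $x_i/(T_i+1)\le x_i/\sqrt{x_iL}=\sqrt{x_i/L}$.

**Step 6: upper bound for the total weighted loss.** By (5) for the row $c$, $\sum_{i\in I}\mathrm{loss}_i(s)\le s+\sigma$ for $s\in S$. Hence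
$$\sum_{s\in S\cap[\sigma,L-1]}\frac{\sum_{i\in I}\mathrm{loss}_i(s)}{s(s+1)}\le\sum_{s=\sigma}^{L-1}\frac{s+\sigma}{s(s+1)}=\sum_{s=\sigma}^{L-1}\frac1{s+1}+\sigma\Big(\frac1\sigma-\frac1L\Big)\le\ln\frac L\sigma+1 .$$

**Step 7: combine.** Sum (6) over $i\in I$, write $\ln(x_i/B_i)=-\ln(y_i/x_i)-\ln(B_i/y_i)$, and use Steps 5 and 6:
$$\kappa n\le\ln\frac L\sigma+1+\lambda\sum_{i\in I}\ln\frac{y_i}{x_i}+\lambda\sum_{i\in I}\frac{t_i+2\sigma}{y_i}+(1+\lambda)\sum_{i\in I}\sqrt{\frac{x_i}L}.\tag{7}$$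

**Step 8: the sums on the right of (7).**

* *Telescoping.* Left rows give $\sum_{i=p+1}^c\ln(h_{i-1}/h_i)=\ln(h_p/h_c)$. Right rows, if there are any, give $\sum_{i=c+1}^{q-1}\ln(h_{i+1}/h_i)=\ln(h_q/h_{c+1})$. Each is at most $\ln(L/\sigma)$, so the total is at most $2\ln(L/\sigma)$.
* *Unmatched holes.* $y_i\ge\sigma$ and $\sum t_i\le\sigma$, so $\sum_it_i/y_i\le1$.
* *The terms $\sigma/y_i$.* Every $h_j$ with $p\le j\le q$ lies in $[2^k\sigma,2^{k+1}\sigma)$ for some $k\ge0$, and then $14\cdot2^k\sigma\le14h_j<L$. So Lemma 6 applies with $\eta=2^k\sigma$: at most $32$ rows have a given $k$. Hence $\sum_{p\le j\le q}\sigma/h_j\le32\sum_{k\ge0}2^{-k}=64$. Left rows $i$ use the neighbors $p,\dots,c-1$ and right rows the neighbors $c+2,\dots,q$, so each row serves as neighbor at most once, and $\sum_i2\sigma/y_i\le128$.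
* *The square roots.* Let $k_0$ be the largest $k$ with $14\cdot2^k\sigma\le L$. For a row with $h_j\in[2^k\sigma,2^{k+1}\sigma)$ we have $k\le k_0$ and $h_j/L<2\cdot2^k\sigma/L\le\frac17\,2^{-(k_0-k)}$. So $\sum_{p\le j\le q}\sqrt{h_j/L}\le32\sqrt{1/7}\sum_{k\ge0}2^{-k/2}<42$.

**Step 9: count the rows.** So (7) gives $\kappa n\le(1+2\lambda)\ln(L/\sigma)+C_1=\sqrt5\ln(L/\sigma)+C_1$ with $C_1$ absolute. Since $\kappa=\sqrt5\ln\varphi$, we get $n\le\log_\varphi(L/\sigma)+C_1/\kappa$. With $\sigma\ge\delta$ and $L<2N$,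
$$q-p+1\le n+2\le\log_\varphi(L/\sigma)+C_2\le\log_\varphi(2N/\delta)+C_2 .$$

**Step 10: bound $|A|$ and solve for $\delta$.** Each row in $[p,q]$ has $a_i\le N$ by Lemma 4. All rows outside $[p,q]$ have $h_i>L/28$, so by Lemma 7 they contain at most $224N$ elements of $A'$ in total. Thus $|A'|\le N(\log_\varphi(N/\delta)+C_3)$, also in the first case of Step 1, because $\delta\le N$ makes the logarithm nonnegative. For the original set, Proposition 3 gives $|A|<|A'|+N$ if $|A|\ge8N$. If $|A|<8N$, there is nothing to do. In all cases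
$$|A|\le N\big(\log_\varphi(N/\delta)+C_4\big),\qquad\text{i.e.}\qquad|D|-\mu_A(D)=\delta\le\varphi^{C_4}\,|D|\,\varphi^{-|A|/|D|},$$
with $C_4$ absolute. When the deficiency is at most $0$ the bound is trivial. So with $C_0=\varphi^{C_4}$ the displayed inequality of Theorem 2 holds, and if $|A|\ge K|D|$ it gives $1-\mu_A(D)/|D|\le C_0\varphi^{-K}$, i.e. $g(K)\le C_0\varphi^{-K}$. With the lower bound of Section 6, Theorem 2 is proved. $\blacksquare$

## 12. The threshold $\ln\varphi\cdot|A|/\ln|A|$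

*Proof of the Corollary.* **(i)** Let $|D|\le(1-\epsilon)\ln\varphi\cdot|A|/\ln|A|$. Then $\frac{|A|}{|D|}\ln\varphi\ge\frac{\ln|A|}{1-\epsilon}$, so $\varphi^{-|A|/|D|}\le|A|^{-1/(1-\epsilon)}$. Also $|D|\le|A|$ once $|A|\ge2$, since $\ln\varphi<\ln2$. By Theorem 2 the deficiency is at most
$$C_0|D|\varphi^{-|A|/|D|}\le C_0|A|\cdot|A|^{-1/(1-\epsilon)}=C_0|A|^{-\epsilon/(1-\epsilon)}<1$$
for $|A|\ge A_0(\epsilon)$. Since $\mu_A(D)$ and $|D|$ are integers, $\mu_A(D)\ge|D|$.

**(ii)** In Section 6 fix an integer $t>C$ and let $n\to\infty$. Then $\mu_A(D)\le|D|-t<|D|-C$, and $|A|>(n-4)M\to\infty$. On one side, $|D|<|A|/(n-4)$. On the other, $|A|<n|D|=ntF_n\le nt\varphi^{n-1}$, so $\ln|A|\le(1+o(1))\,n\ln\varphi$, i.e. $\frac1n\le(1+o(1))\frac{\ln\varphi}{\ln|A|}$. Hence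
$$|D|<\frac{|A|}{n-4}=(1+o(1))\frac{|A|}n\le(1+o(1))\ln\varphi\cdot\frac{|A|}{\ln|A|},$$
which is at most $(1+\epsilon)\ln\varphi\cdot|A|/\ln|A|$ for all large $n$. $\blacksquare$
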